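# Group values of programs over $\mathbf{DO}$, and why MAJORITY is out of reach for $\mathbf{DO}\cap\overline{\mathbf G_{nil}}$

## 1. The compression maps $s\mapsto ese$

Let $M$ be a finite monoid and let $e\in M$ be idempotent, $e=e^2$. The set $eMe$ is a monoid with identity $e$. Its group of units is the maximal subgroup of $M$ with identity $e$, and we write it $H_e$.

**Definition.** $S_e=\{s\in M: e\in MsM\}$.

So $S_e$ consists of the elements that can occur as a factor in some product equal to $e$. The construction on which everything below turns is the compression map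
$$S_e\to eMe,\qquad s\mapsto ese .$$
We want two properties: that the values lie in the group $H_e$, and that the map is a morphism. Here are four examples.

*A counter.* Let $T_C=\{0,1,\dots,C\}$ with $i\oplus j=\min(i+j,C)$, and $M=T_C\times\mathbb Z_q$, $e=(C,0)$. Every $s=(i,z)$ lies in $S_e$, because $(i,z)+(C,-z)=e$. The compression is $(i,z)\mapsto(C,z)$. It is a morphism onto $H_e=\{C\}\times\mathbb Z_q$: it forgets the threshold count and keeps the count modulo $q$.

*A left-zero monoid.* Let $\mathsf L=\{1,a,b\}$ with $aa=ab=a$ and $ba=bb=b$. For $e=a$ we have $S_a=\mathsf L$ (for instance $a=ab\in \mathsf Lb\mathsf L$), and $asa=a$ for all $s$. The compression is the trivial morphism.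

*A first failure.* Let $B_2^1$ consist of the identity, the empty map and the four rank-one partial maps $p\mapsto r$ on $\{1,2\}$, composed from left to right. Let $e=(1\mapsto1)$ and $s=(1\mapsto 2)$. Then $s\in S_e$, since $e=s\,(2\mapsto1)$. But $ese$ sends $1\to1\to2$ and is then undefined. So $ese$ is the empty map, which is not in $H_e$.

*A second failure.* Let $K_9=\{1\}\cup\{(i,z,\lambda): i,\lambda\in\{1,2\},\ z\in\mathbb Z_2\}$ with
$$(i,z,\lambda)(j,w,\mu)=(i,\,z+p_{\lambda j}+w,\,\mu),\qquad p_{22}=1,\quad p_{11}=p_{12}=p_{21}=0 .$$
The triple $(i,z,\lambda)$ is idempotent iff $z=p_{\lambda i}$. Take $e=(1,0,1)$ and $f=(2,1,2)$, both idempotent. Then $ef=(1,1,2)$ and $efe=(1,1,1)$, which lies in $H_e=\{(1,0,1),(1,1,1)\}$. But $efe\ne e$, while a morphism $S_e\to H_e$ must send the idempotent $f$ to the only idempotent $e$ of the group. So here the values are in the group, but the map is not a morphism.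

What is this for? If compression at $e$ is a morphism $S_e\to H_e$ and $m_1,\dots,m_\ell\in S_e$, then
$$e\,m_1m_2\cdots m_\ell\, e=(em_1e)(em_2e)\cdots(em_\ell e).$$
A long product in $M$, seen through $e$, is a product in a group. We shall study devices that compute by multiplying elements of $M$. For the right class of monoids, after a bounded number of input positions is fixed, such a device turns out to be a device that multiplies in a group. When this group is nilpotent, one can exhibit two inputs whose numbers of $1$'s differ by a constant and which the device cannot tell apart. That rules out MAJORITY.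

## 2. Programs, the varieties, and the statements

Let $M$ be a finite monoid and $A$ a finite nonempty alphabet.

**Definition.** An $M$-program of length $\ell$ on inputs of length $n$ is a sequence $\phi=(i_1,f_1)\cdots(i_\ell,f_\ell)$ of instructions with $i_j\in\{1,\dots,n\}$ and $f_j:A\to M$. On input $x=x_1\cdots x_n\in A^n$ it outputs
$$\phi(x)=f_1(x_{i_1})f_2(x_{i_2})\cdots f_\ell(x_{i_\ell})\in M .$$
With an accepting set $F\subseteq M$ it recognizes $\{x\in A^n:\phi(x)\in F\}$.

A program may read the same position many times, in any order. For example, over $\mathbb Z_2$ the program with instructions $(i,f)$, $f(0)=0$, $f(1)=1$, for $i=1,\dots,n$, outputs the parity of the number of $1$'s. The empty program outputs $1$.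

**Definition.** A language $L\subseteq A^*$ is computed by programs over $M$ if for every $n$ there are an $M$-program $\phi_n$, of any length, and a set $F_n\subseteq M$ such that $\phi_n$ with $F_n$ recognizes $L\cap A^n$. It is computed by programs over a variety $\mathbf V$ if it is computed by programs over some $M\in\mathbf V$.

The monoid $M$ is the same for all $n$, while program and accepting set may change with $n$ arbitrarily.

Next come Green's relations on a finite monoid: $x\,\mathcal R\,y$ iff $xM=yM$, $x\,\mathcal L\,y$ iff $Mx=My$, $x\,\mathcal J\,y$ iff $MxM=MyM$, and $\mathcal H=\mathcal R\cap\mathcal L$. Write $x\le_{\mathcal R}y$ for $xM\subseteq yM$, and similarly for $\mathcal L,\mathcal J$. Write $J_x,L_x,H_x$ for the classes of $x$; for an idempotent $e$ the class $H_e$ is the group of units of $eMe$, in agreement with Section 1. A $\mathcal J$-class is regular iff it contains an idempotent. By a subgroup of $M$ we mean a subsemigroup that is a group.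

**Definition.** The varieties of finite monoids used here are:

- $\mathbf{DS}$: every regular $\mathcal J$-class is a subsemigroup.
- $\mathbf{DO}$: every regular $\mathcal J$-class is an orthodox subsemigroup, i.e. a subsemigroup whose idempotents form a subsemigroup.
- $\overline{\mathbf G_{nil}}$: all subgroups are nilpotent groups.
- $\overline{\mathbf G_p}$, for a prime $p$: all subgroups are $p$-groups.

Test these on Section 1. The rank-one maps of $B_2^1$ form a regular $\mathcal J$-class, and $(1\mapsto 2)^2$ is empty, so $B_2^1\notin\mathbf{DS}$. In $K_9$ the $\mathcal J$-classes are $\{1\}$ and the set of the eight triples. Both are subsemigroups, so $K_9\in\mathbf{DS}$; but $ef=(1,1,2)$ is not idempotent, so $K_9\notin\mathbf{DO}$. In $\mathsf L$ the classes are $\{1\}$ and $\{a,b\}$, and all elements are idempotent, so $\mathsf L\in\mathbf{DO}$. Every finite group is in $\mathbf{DO}$.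

MAJORITY is the language of all $x\in\{0,1\}^*$ in which the number of $1$'s is at least half the length of $x$. Write $|x|_1$ for the number of $1$'s of $x$; we also call it the weight. The question, from "Computational Complexity Questions Related to Finite Monoids and Semigroups" (https://escholarship.mcgill.ca/downloads/zk51vh252), is to prove or disprove: MAJORITY cannot be computed by any program over $\mathbf{DO}\cap\overline{\mathbf G_{nil}}$. The answer is that the statement is true.

**Definition.** A restriction $\rho$ of size $r$ assigns letters to $r$ of the $n$ input positions. $X_\rho\subseteq A^n$ is the nonempty set of inputs consistent with $\rho$. Positions not assigned are free.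

For example, with $n=3$ and $\rho$ setting $x_2=1$, $X_\rho$ is $\{010,011,110,111\}$.

**Theorem 1.** For $M\in\mathbf{DO}$ let $G_M=\prod_{e^2=e}H_e$ be the product of its maximal subgroups. There are constants $c\ge0$, $t\ge1$ depending only on $M$ such that for every $M$-program $\phi$ on $A^n$ (any $A$, $n$, length) there are a restriction $\rho$ of size $\le c$, a program $\psi$ over $G_M^t$ on $A^n$, and a map $h$, with $\phi(x)=h(\psi(x))$ for all $x\in X_\rho$.

**Theorem 2.** For every $M\in\mathbf{DO}\cap\overline{\mathbf G_{nil}}$ there is $n_M$ such that for all $n\ge n_M$ no $M$-program of any length, with any accepting set, recognizes $\mathrm{MAJORITY}\cap\{0,1\}^n$. In particular MAJORITY cannot be computed by any program over $\mathbf{DO}\cap\overline{\mathbf G_{nil}}$.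

**Theorem 3.** Let $f_n:\{0,\dots,n\}\to\{0,1\}$ and $L=\{x\in\{0,1\}^*: f_{|x|}(|x|_1)=1\}$. Then $L$ is computed by programs over $\mathbf{DO}\cap\overline{\mathbf G_{nil}}$ iff there are constants $C\ge0$, $q\ge1$ such that for all $n$
$$f_n(w)=f_n(w+q)\quad\text{whenever } C\le w,\ w+q\le n-C. \tag{1}$$
For $\mathbf{DO}\cap\overline{\mathbf G_p}$ the same holds with $q$ required to be a power of $p$. Consequently, for integers $1\le t(n)\le n$ ($n\ge1$), the threshold language $\{x:|x|_1\ge t(|x|)\}$ is computed over $\mathbf{DO}\cap\overline{\mathbf G_{nil}}$ iff $\min(t(n),n-t(n))$ is bounded.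

**Theorem 4.** For $M\in\mathbf{DS}$ the following are equivalent: (a) $M\in\mathbf{DO}\cap\overline{\mathbf G_{nil}}$; (b) programs over $M$ do not compute MAJORITY; (c) some language is not computed by programs over $M$.

**Proposition 5.** The hypothesis $M\in\mathbf{DS}$ in Theorem 4 cannot be dropped: $B_2^1\notin\mathbf{DS}$, yet MAJORITY is not computed by programs over the variety generated by $B_2^1$.

No bound on program length enters anywhere.

## 3. Freezing and flipping in the smallest monoids

*Freezing over $U_1=\{1,z\}$, $zz=z$.* The output is $z$ iff some instruction outputs $z$. If some instruction can output $z$, fix the one position that it reads so that it does; the output is then $z$ on all remaining inputs. If no instruction can, the output is constantly $1$. So fixing at most one position makes the program constant. For $n\ge3$ MAJORITY is not constant after one position is fixed: setting the other positions to $0$ gives weight at most $1<n/2$, and setting them to $1$ gives weight at least $n-1\ge n/2$. So no $U_1$-program works.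

*Freezing over $\mathsf L$.* The output is the first instruction value different from $1$. Take the least $j$ such that instruction $j$ can output a value in $\{a,b\}$, and fix the position it reads so that it does. All earlier instructions always output $1$, so the output is now constant. What we froze is the place of the first letter different from $1$.

*Flipping over $\mathbb Z_q$.* In additive notation a program on $\{0,1\}^n$ outputs $a_0+\sum_i a_ix_i$, where $a_0=\sum_jf_j(0)$ and $a_i$ is the sum of $f_j(1)-f_j(0)$ over the instructions $j$ reading position $i$. Let $x$ have weight $w$ with $n-w>q(q-1)$. By pigeonhole, $q$ of the zero positions have the same $a_i=a$. Flipping these $q$ zeros to ones changes the output by $qa=0$. So weights $w$ and $w+q$ are not separated. With $w=\lceil n/2\rceil-1$ and $n$ large, MAJORITY does separate them.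

*Power of counting.* Over $T_3\times\mathbb Z_2$, one instruction per position, $0\mapsto(0,0)$ and $1\mapsto(1,1)$, gives the pair consisting of $\min(|x|_1,3)$ and $|x|_1\bmod 2$. So "at least three $1$'s, and an even number of them" is computed. Theorem 3 says that, for symmetric languages, thresholds near both ends together with counting modulo a constant are all there is.

## 4. Why neither tool is enough alone

One might try to freeze a bounded number of positions and make the program constant. This stops at $\mathbb Z_2$: the parity program is not constant on $X_\rho$ as long as one position is free.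

One might instead record only group values: replace each instruction value $m$ by all its compressions $eme$ (with a default when $m\notin S_e$) and hope that these determine the output. This stops at $\mathsf L$: its maximal subgroups are trivial, so the recorded value is always the same, but the program with the single instruction $0\mapsto a$, $1\mapsto b$ has two outputs. What is lost is the order in which letters first occur.

The two defects have complementary cures. As the example $\mathsf L$ shows, the place of a first occurrence can be frozen at the cost of one position. So we look for data about a word $m_1\cdots m_\ell$ over the alphabet $M$ which determine its product and consist only of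

- places of first and last occurrences of letters, in bounded nesting, and
- group values of boundedly many subwords.

Here is why this has a chance. Multiply out the word from left to right. The prefix products descend in the $\mathcal R$-order, strictly at most $|M|-1$ times. We shall see that in $\mathbf{DS}$ each strict descent happens at a first occurrence of a letter (counted from the previous descent). Between descents only compressions matter.

Reading from the left alone does not suffice. In the right-zero monoid $\{1,a,b\}$ with $xa=a$, $xb=b$ for all $x$, consider $u=aab$ and $v=aba$. From the left both descend once, at the initial $a$, because $a\,\mathcal R\,b$. The remaining words $ab$ and $ba$ have the same letters, and all groups are trivial. Yet the products are $b$ and $a$. So we shall read from both sides.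

## 5. Compression is a morphism in $\mathbf{DO}$

The textbook facts on a finite monoid that we use:

- Stability: $xy\,\mathcal J\,x$ implies $xy\,\mathcal R\,x$, and dually $yx\,\mathcal J\,x$ implies $yx\,\mathcal L\,x$.
- $\mathcal R$ is a left congruence ($x\,\mathcal R\,y\Rightarrow zx\,\mathcal R\,zy$) and $\mathcal L$ is a right congruence.
- An $\mathcal H$-class that contains an idempotent, or contains both $x$ and $x^2$ for some $x$, is a group.
- If $f$ is idempotent and $x\in fM$, then $fx=x$; dually for $Mf$.
- Every element has a positive power that is idempotent.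
- Green's lemma: if $x\,\mathcal R\,xe$, then $z\mapsto ze$ is injective on $L_x$. (Let $xey=x$. Any $z\in L_x$ is $z=px$, so $zey=pxey=px=z$: $z$ is recovered from $ze$.)

**Lemma 1.** Let $M\in\mathbf{DS}$, $e=e^2$, $s,t\in S_e$. Then $es\,\mathcal R\,e$, $se\,\mathcal L\,e$, $ese\in H_e$ and $st\in S_e$. So $S_e$ is a submonoid.

*Proof.*

**Step 1: $es\,\mathcal R\,e$.** Purpose: manufacture an idempotent of $J_e$ that begins with $s$. Let $e=xsy$ and $f=syex$. Then
$$f^2=sye\,(xsy)\,ex=sye\,e\,ex=syex=f,\qquad xfsy=(xsy)e(xsy)=e .$$
The first formula shows that $f$ is idempotent. The second gives $e\le_{\mathcal J}f$, and $f\le_{\mathcal J}e$ since $e$ is a factor of $f$. So $f\in J_e$. As $J_e$ is regular, it is a subsemigroup, so $ef=esyex\in J_e$. Hence $es\ge_{\mathcal J}ef\,\mathcal J\,e$, and clearly $es\le_{\mathcal J}e$. Thus $es\in J_e$, and stability gives $es\,\mathcal R\,e$.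

**Step 2: $se\,\mathcal L\,e$.** The dual argument. Let $f'=yexs$. Then $f'^2=ye(xsy)exs=yexs=f'$ and $xsf'y=(xsy)e(xsy)=e$, so $f'\in J_e$. Then $f'e=yexse\in J_e$, hence $se\in J_e$, and $se\,\mathcal L\,e$ by stability.

**Step 3: $ese\in H_e$ and $st\in S_e$.** Both $es$ and $e$ lie in $J_e$, so $ese=(es)e\in J_e$. It begins and ends with $e$, so stability gives $ese\,\mathcal R\,e$ and $ese\,\mathcal L\,e$, i.e. $ese\in H_e$. Similarly $(es)(te)\in J_e$ as a product of two elements of $J_e$, so $e\in M\,este\,M\subseteq MstM$, i.e. $st\in S_e$. Finally $1\in S_e$. ∎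

**Lemma 2.** Let $M\in\mathbf{DO}$. Then $s\mapsto ese$ is a monoid morphism $S_e\to H_e$.

*Proof.* Let $s,t\in S_e$. The aim is to insert an $e$ between $s$ and $t$ in $este$.

**Step 1: $es$ and $te$ lie in groups.** For $x\in J_e$ we have $x^2\in J_e$, so $x^2\,\mathcal H\,x$ by stability, and $H_x$ is a group. By Lemma 1, $es,te\in J_e$. Let $f$ be the identity of the group $H_{es}$ and $g$ the identity of $H_{te}$. Then $(es)f=es$ and $g(te)=te$.

**Step 2: $fg=e$.** Orthodoxy enters here. By Lemma 1, $f\,\mathcal R\,es\,\mathcal R\,e$ and $g\,\mathcal L\,te\,\mathcal L\,e$; hence $fe=e$ and $eg=e$. The idempotents $f,g$ lie in $J_e$, so by orthodoxy $fg$ is an idempotent of $J_e$. By stability $fg\,\mathcal R\,f\,\mathcal R\,e$ and $fg\,\mathcal L\,g\,\mathcal L\,e$. So $fg$ is an idempotent of the group $H_e$, i.e. $fg=e$.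

**Step 3: conclusion.** $este=(es)f\,g(te)=(es)e(te)=(ese)(ete)$. Also $1\mapsto e$. ∎

Now fix $M\in\mathbf{DO}$ and $G=G_M$. Regard $M$ as an alphabet; let $\eta:M^*\to M$ be evaluation of words, and let $c(u)$ be the set of letters of $u$.

**Definition.** For each idempotent $e$ let $\gamma_e:M^*\to H_e$ be the morphism with $\gamma_e(a)=eae$ if $a\in S_e$ and $\gamma_e(a)=e$ otherwise. Let $\gamma=(\gamma_e)_e:M^*\to G$.

By Lemmas 1 and 2,
$$\gamma_e(w)=e\,\eta(w)\,e\quad\text{if all letters of } w\text{ lie in }S_e. \tag{2}$$

For $M=T_C\times\mathbb Z_q$ and $e=(C,0)$, $\gamma_e$ adds up the second coordinates of all letters.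

## 6. Words compared by group values and by first and last occurrences

**Definition.** Relations $\sim_k$ on $M^*$ ($k\ge0$) are defined by induction on $(k,|c(u)|)$: $u\sim_kv$ iff

1. $c(u)=c(v)$ and $\gamma(u)=\gamma(v)$;
2. if $k\ge1$: for each $a\in c(u)$, factoring at the first occurrence of $a$, $u=u_0au_1$, $v=v_0av_1$ with $a\notin c(u_0)\cup c(v_0)$, we have $u_0\sim_kv_0$ and $u_1\sim_{k-1}v_1$;
3. if $k\ge1$: for each $a\in c(u)$, factoring at the last occurrence of $a$, $u=u_1au_0$, $v=v_1av_0$ with $a\notin c(u_0)\cup c(v_0)$, we have $u_0\sim_kv_0$ and $u_1\sim_{k-1}v_1$.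

The recursion is well founded: $u_0$ has fewer letters than $u$, and for $u_1$ the index drops. The asymmetry is deliberate: the part without $a$ keeps the index $k$, the other part pays one.

*Example.* On powers of one letter $b$, with $o$ the order of $\gamma(b)$, we have
$$b^p\sim_kb^{p'}\iff \min(p,k+1)=\min(p',k+1)\ \text{and}\ p\equiv p'\!\!\pmod o .$$
For $k=0$ this is condition 1. For $k\ge1$ and $p,p'\geq 1$, conditions 2 and 3 both say $b^{p-1}\sim_{k-1}b^{p'-1}$ (the parts $u_0,v_0$ are empty), and the claim follows by induction on $k$. So $\sim_k$ sees a threshold and a group count.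

**Lemma 3.** If $|c(u)|\le d$, $k\ge d|M|$ and $u\sim_kv$, then $\eta(u)=\eta(v)$.

*Proof.* Induction on $d$. If $d=0$, both words are empty. Let $d\ge1$. If $|c(u)|\le d-1$, the induction hypothesis applies. So let $C=c(u)$ with $|C|=d$.

**Step 1: cut $u$ where the prefix products descend in the $\mathcal R$-order.** Reading from left to right, write $u=u_0a_1u_1a_2\cdots a_ru_r$ with letters $a_i$ so that, with $s_0=1$ and $s_i=\eta(u_0a_1\cdots u_{i-1}a_i)$,
$$s_i\eta(u_i)\,\mathcal R\,s_i\ (i\le r),\qquad s_{i+1}=s_i\eta(u_i)a_{i+1}<_{\mathcal R}s_i\ (i<r).$$
That is, $u_i$ is extended as long as the product stays $\mathcal R$-equivalent to $s_i$; the letter at which it first drops is $a_{i+1}$. The $r+1$ elements $s_0,\dots,s_r$ are distinct, so $r<|M|$.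

**Step 2 (statement A): for each $i\le r$ there is an idempotent $e$ with $s_ie=s_i$ and $c(u_i)\subseteq S_e$.** This provides the $e$ through which to compress. If $u_i$ is empty, take $e=1$. Otherwise choose $y$ with $s_i\eta(u_i)y=s_i$, and let $e$ be an idempotent positive power of $\eta(u_i)y$. Then $s_ie=s_i$, and every letter of $u_i$ is a factor of a product equal to $e$.

**Step 3 (statement B): $a_{i+1}\notin c(u_i)$ for $i<r$.** This makes the cuts visible to $\sim_k$. Suppose $a:=a_{i+1}\in c(u_i)$ and take $e$ from (A). Since $S_e$ is a submonoid (Lemma 1), $\eta(u_i)a\in S_e$, so $e\eta(u_i)a\,\mathcal R\,e$, again by Lemma 1. As $\mathcal R$ is a left congruence,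
$$s_{i+1}=s_i\eta(u_i)a=s_i\,e\eta(u_i)a\ \mathcal R\ s_ie=s_i,$$
contradicting $s_{i+1}<_{\mathcal R}s_i$.

**Step 4: cut $v$ at the same letters.** By (B), in the suffix $u_ia_{i+1}u_{i+1}\cdots u_r$ the displayed $a_{i+1}$ is the first occurrence of that letter. Also $k\ge|M|>r$. Apply condition 2 with $a_1$ to $u\sim_kv$, then with $a_2$ to the remaining suffixes, which are related by $\sim_{k-1}$, and so on. The result is $v=v_0a_1v_1\cdots a_rv_r$ with $u_i\sim_{k-i}v_i$ for $0\le i\le r$. For $i<r$ the word $u_i$ misses the letter $a_{i+1}\in C$, so $|c(u_i)|\le d-1$; and $k-i\ge d|M|-|M|=(d-1)|M|$. By induction $\eta(u_i)=\eta(v_i)$. With $s:=s_r$ we obtain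
$$\eta(u)=s\,\eta(u_r),\quad \eta(v)=s\,\eta(v_r),\quad c(u_r)=c(v_r),\quad \gamma(u_r)=\gamma(v_r). \tag{3}$$
If $c(u_r)\ne C$, then $|c(u_r)|\le d-1$ and $k-r\ge(d-1)|M|$, so induction gives $\eta(u_r)=\eta(v_r)$ and we are done. From now on $c(u_r)=C$.

**Step 5: read from the right and obtain $\eta(u)\,\mathcal L\,\eta(v)$.** This supplies what reading from the left lost in the right-zero example. Write $u=u'_{r'}b_{r'}u'_{r'-1}\cdots b_1u'_0$ so that, with $t_0=1$ and $t_i=\eta(b_iu'_{i-1}\cdots b_1u'_0)$,
$$\eta(u'_i)t_i\,\mathcal L\,t_i\ (i\le r'),\qquad t_{i+1}=b_{i+1}\eta(u'_i)t_i<_{\mathcal L}t_i\ (i<r').$$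
Again $r'<|M|$. For each $i$ there is an idempotent $f$ with $ft_i=t_i$ and $c(u'_i)\subseteq S_f$: take $f=1$ if $u'_i$ is empty; otherwise choose $y$ with $y\eta(u'_i)t_i=t_i$ and let $f$ be an idempotent positive power of $y\eta(u'_i)$. If $b_{i+1}\in c(u'_i)$ for some $i<r'$, then $b_{i+1}\eta(u'_i)\in S_f$, so $b_{i+1}\eta(u'_i)f\,\mathcal L\,f$ by Lemma 1, and since $\mathcal L$ is a right congruence $t_{i+1}=b_{i+1}\eta(u'_i)ft_i\,\mathcal L\,ft_i=t_i$, a contradiction. So each displayed $b_{i+1}$ is the last occurrence of its letter in the prefix $u'_{r'}b_{r'}\cdots b_{i+1}u'_i$. Applying condition 3 successively gives $v=v'_{r'}b_{r'}\cdots b_1v'_0$ with $u'_i\sim_{k-i}v'_i$ for $i\le r'$, and $\eta(u'_i)=\eta(v'_i)$ for $i<r'$ by induction, exactly as in Step 4. Put $t=t_{r'}$, $u'=u'_{r'}$, $v'=v'_{r'}$. Then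
$$\eta(u)=\eta(u')t,\qquad\eta(v)=\eta(v')t,\qquad c(u')=c(v').$$
If $c(u')\ne C$, induction gives $\eta(u')=\eta(v')$ (as $k-r'\ge(d-1)|M|$) and we are done. Otherwise take the idempotent $f$ for $i=r'$: $ft=t$ and $C\subseteq S_f$. Since $c(v')=C$ and $S_f$ is a submonoid, $\eta(v')\in S_f$, so $\eta(v')f\,\mathcal L\,f$. Hence
$$\eta(v)=\eta(v')ft\ \mathcal L\ ft=t\ \mathcal L\ \eta(u')t=\eta(u).$$

**Step 6: combine.** Put $x=\eta(u)$, $y=\eta(v)$; we know $x\,\mathcal L\,y$. By (A) with $i=r$ there is an idempotent $e$ with $se=s$ and $C\subseteq S_e$; both $u_r$ and $v_r$ have letter set $C$. By (3) and (2),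
$$xe=s\eta(u_r)e=s\,e\eta(u_r)e=s\gamma_e(u_r),\qquad ye=s\,e\eta(v_r)e=s\gamma_e(v_r),$$
and $\gamma(u_r)=\gamma(v_r)$, so $xe=ye$. Moreover $\gamma_e(u_r)\in H_e$ is $\mathcal R$-equivalent to $e$, so
$$xe=s\gamma_e(u_r)\ \mathcal R\ se=s\ \mathcal R\ s\eta(u_r)=x .$$
By Green's lemma $z\mapsto ze$ is injective on $L_x$, which contains $x$ and $y$. Hence $x=y$. ∎

## 7. Freezing first and last occurrences

Let $\phi=(i_1,f_1)\cdots(i_\ell,f_\ell)$ be an $M$-program on $A^n$, $M\in\mathbf{DO}$. For a possibly empty interval $T\subseteq\{1,\dots,\ell\}$ let $W_T(x)\in M^*$ be the word of the letters $f_j(x_{i_j})$, $j\in T$, in order. So $\phi(x)=\eta(W_{\{1,\dots,\ell\}}(x))$.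

**Lemma 4.** There are numbers $N(k,d)$, $I(k,d)$, independent of $\phi,A,n,\ell$, with the following property. Let $\rho$ be a restriction, $T$ an interval and $D\subseteq M$, $|D|=d$, such that $W_T(x)\in D^*$ for all $x\in X_\rho$. Then there are an extension $\rho'$ of $\rho$ fixing at most $N(k,d)$ further positions, and at most $I(k,d)$ intervals $T_i\subseteq T$, such that for $x,y\in X_{\rho'}$: if $\gamma(W_{T_i}(x))=\gamma(W_{T_i}(y))$ for all $i$, then $W_T(x)\sim_kW_T(y)$.

*Proof.* Induction on $(k,d)$ in lexicographic order. If $d=0$, then $W_T(x)$ is empty for the inputs in the nonempty set $X_\rho$, so $T=\emptyset$; take $N(k,0)=0$ and $I(k,0)=1$. Let $d\ge1$.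

**Step 1: freeze the first and last occurrence of every letter.** Process the letters $b\in D$ one after the other, with a current restriction $\sigma$, starting from $\rho$. Suppose some instruction $j\in T$ outputs $b$ on some $x\in X_\sigma$. Take the least such $j$ and fix position $i_j$ to the letter $x_{i_j}$, unless $i_j$ is already fixed. Now instruction $j$ always outputs $b$, and no earlier instruction of $T$ can. This remains so under further restriction, because restricting creates no new possible outputs. So the first occurrence of $b$ in $W_T$ is at $j$ for all remaining inputs. Then do the same with the greatest $j\in T$ that can still output $b$; this freezes the last occurrence. If no instruction of $T$ can output $b$ on $X_\sigma$, then $b$ never occurs from now on.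

After fixing at most $2d$ positions we have: the letter set $C\subseteq D$ of $W_T(x)$, and the instructions $j_b\le j'_b$ of the first and last occurrence of each $b\in C$, are the same for all $x\in X_\sigma$.

**Step 2: the case $k=0$.** Take $\rho'=\sigma$ and the single interval $T$. All $W_T(x)$ have the same letter set, so equality of $\gamma(W_T(\cdot))$ is exactly $\sim_0$. Thus $N(0,d)=2d$, $I(0,d)=1$.

**Step 3: the case $k\ge1$, recursion into the pieces.** For each $b\in C$ apply the induction hypothesis, successively and extending the restriction each time, to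

- the part of $T$ before $j_b$, with $(k,D\setminus\{b\})$;
- the part of $T$ after $j_b$, with $(k-1,D)$;
- the part of $T$ after $j'_b$, with $(k,D\setminus\{b\})$;
- the part of $T$ before $j'_b$, with $(k-1,D)$.

The hypothesis on letters holds: $b$ does not occur before $j_b$ or after $j'_b$. The conclusion obtained for one piece persists when the restriction is extended later. Let $\rho'$ be the final restriction, and collect all intervals obtained, together with $T$ itself. If $x,y\in X_{\rho'}$ have equal $\gamma$-values on all these intervals, then $W_T(x)$ and $W_T(y)$ satisfy condition 1 (same letter set $C$, and $T$ is in the list). They satisfy conditions 2 and 3 because the pieces in these conditions are precisely the words of the four intervals above. So $W_T(x)\sim_kW_T(y)$, and one may take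
$$N(k,d)=2d+2d\,N(k,d-1)+2d\,N(k-1,d),$$
$$I(k,d)=1+2d\,I(k,d-1)+2d\,I(k-1,d). \qquad ∎$$

*Proof of Theorem 1.* Let $k=|M|^2$, $c=N(k,|M|)$, $t=I(k,|M|)$. Apply Lemma 4 to the empty restriction, $T=\{1,\dots,\ell\}$ and $D=M$. This gives $\rho$ of size at most $c$ and intervals $T_i$; pad with empty intervals to get exactly $t$. Let $\psi$ be the $G_M^t$-program whose $j$-th instruction reads $x_{i_j}$ and has $i$-th coordinate $\gamma(f_j(x_{i_j}))$ if $j\in T_i$, and $1$ otherwise. As $\gamma$ is a morphism, $\psi(x)=(\gamma(W_{T_i}(x)))_{i\le t}$. If $x,y\in X_\rho$ and $\psi(x)=\psi(y)$, then $W_T(x)\sim_kW_T(y)$ by Lemma 4. Lemma 3 with $d=|M|$ applies, since $k=d|M|$, and gives $\phi(x)=\phi(y)$. So on $X_\rho$ the value $\phi(x)$ is a function $h$ of $\psi(x)$; extend $h$ arbitrarily to $G_M^t$. ∎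

If $M\in\overline{\mathbf G_{nil}}$, each $H_e$ is nilpotent, hence so is $G_M^t$. If $M\in\overline{\mathbf G_p}$, then $G_M^t$ is a $p$-group.

## 8. Flipping $q$ zeros in a program over a nilpotent group

Over $\mathbb Z_q$ we found $q$ positions that behave alike, one at a time. Over a nonabelian group this is not enough. Let $\Gamma$ be the dihedral group of order $8$, generated by a rotation $\tau$ of order $4$ and a reflection $\sigma$. With $[g,h]=g^{-1}h^{-1}gh$ we get $[\tau,\sigma]=\tau^{-2}=\tau^2=:z$, which is central of order $2$. For a graph on the vertex set $\{1,\dots,m\}$, concatenate over its edges $\{i,j\}$ four instructions with product $\tau^{-x_i}\sigma^{-x_j}\tau^{x_i}\sigma^{x_j}=z^{x_ix_j}$. The output is $z$ to the number of edges inside the set of ones. Flipping a single zero of $0^m$ never changes the output, so all positions look alike individually. Yet flipping $q=2$ adjacent positions gives $z\ne1$. Two things must change. The set $Q$ of flipped positions has to be homogeneous for pairs (a clique or an independent set), which Ramsey's theorem provides. And $q$ has to make $\binom q2$ vanish as an exponent;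 here $\binom42=6$ is even, so $q=4$ works. In class $\kappa$ one needs this for subsets of size up to $\kappa$.

Recall the lower central series $\Gamma_1=\Gamma$, $\Gamma_{i+1}=[\Gamma_i,\Gamma]$, and the textbook inclusion $[\Gamma_i,\Gamma_j]\subseteq\Gamma_{i+j}$. Recall also Ramsey's theorem: for given $s$, number of colors and $r$, every coloring of the $s$-subsets of a sufficiently large finite set has an $r$-element subset all of whose $s$-subsets have one color (a homogeneous subset).

**Lemma 5.** For each finite nilpotent group $\Gamma$ there are $q,R\ge1$ such that for every $m\ge R$ and every $\Gamma$-program $\psi$ on $\{0,1\}^m$ there is $Q\subseteq\{1,\dots,m\}$ with $|Q|=q$ and $\psi(1_Q)=\psi(0^m)$, where $1_Q$ is the input with $1$'s exactly on $Q$. If $\Gamma$ is a $p$-group, $q$ can be taken to be a power of $p$.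

*Proof.* Let $\Gamma=\Gamma_1\supseteq\cdots\supseteq\Gamma_{\kappa+1}=1$ be the lower central series, with $\kappa\ge1$.

**Step 1: a filtration of the functions.** The aim is to write every program as a product of "conjunctions". For $g\in\Gamma$ and $S\subseteq\{1,\dots,m\}$ let $g^{[S]}:\{0,1\}^m\to\Gamma$ be the function with value $g$ if $x_i=1$ for all $i\in S$, and value $1$ otherwise. In the group of all functions $\{0,1\}^m\to\Gamma$ under pointwise product let $\mathcal F_j$ be the subgroup generated by all $g^{[S]}$ such that $g\in\Gamma_i$ and $|S|\le i$ for some $i\ge j$. Then $\mathcal F_1\supseteq\mathcal F_2\supseteq\cdots\supseteq\mathcal F_{\kappa+1}=1$. Every program lies in $\mathcal F_1$, since the instruction $(i,f)$ is the function $f(0)^{[\emptyset]}\,(f(0)^{-1}f(1))^{[\{i\}]}$.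

**Step 2: $\mathcal F_j/\mathcal F_{j+1}$ is central in $\mathcal F_1/\mathcal F_{j+1}$.** This lets us reorder factors at the cost of factors of higher level. Pointwise, $[g^{[S]},h^{[T]}]=[g,h]^{[S\cup T]}$. If $g\in\Gamma_i$, $|S|\le i$ with $i\ge j$, and $h\in\Gamma_{i'}$, $|T|\le i'$ with $i'\ge1$, then $[g,h]\in\Gamma_{i+i'}$ and $|S\cup T|\le i+i'$ with $i+i'\ge j+1$. So commutators of generators of $\mathcal F_j$ with generators of $\mathcal F_1$ lie in $\mathcal F_{j+1}$.

We show by downward induction on $j$ that $\mathcal F_j$ is normal in $\mathcal F_1$ and, for $j\le\kappa$, that $\mathcal F_j/\mathcal F_{j+1}$ is central in $\mathcal F_1/\mathcal F_{j+1}$. For $j=\kappa+1$ normality is trivial. If $\mathcal F_{j+1}$ is normal in $\mathcal F_1$, then in $\mathcal F_1/\mathcal F_{j+1}$ the images of the generators of $\mathcal F_j$ commute with those of the generators of $\mathcal F_1$. So $\mathcal F_j/\mathcal F_{j+1}$ is central, hence normal, and its preimage $\mathcal F_j$ is normal in $\mathcal F_1$.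

**Step 3: normal form.** In particular $\mathcal F_j/\mathcal F_{j+1}$ is abelian. It is generated by the images of the $g^{[S]}$ with $g\in\Gamma_j$, $|S|\le j$, since the generators belonging to some $i\ge j+1$ lie in $\mathcal F_{j+1}$. Since $g^{[S]}h^{[S]}=(gh)^{[S]}$, all factors with the same $S$ can be merged. So every element of $\mathcal F_j$ is $\prod_{|S|\le j}g_{j,S}^{[S]}$ with $g_{j,S}\in\Gamma_j$, the subsets listed in a fixed order by nondecreasing size, times an element of $\mathcal F_{j+1}$. Start with $F\in\mathcal F_1$, and treat the remaining factor in $\mathcal F_2$, then in $\mathcal F_3$, and so on until $\mathcal F_{\kappa+1}=1$. Every $F\in\mathcal F_1$ thus has the form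
$$F=\prod_{j=1}^{\kappa}\ \prod_{|S|\le j}g_{j,S}^{[S]}. \tag{4}$$

**Step 4: choice of $q$.** We want $E\mid\binom qs$ for $1\le s\le\kappa$, where $E$ is the exponent of $\Gamma$. Take $q=E\,\kappa!$: then $\binom qs=\frac qs\binom{q-1}{s-1}$, and $\frac qs=E\cdot\frac{\kappa!}{s}$ is a multiple of $E$. If $\Gamma$ is a $p$-group, $E=p^b$, take instead $q=p^{b+\kappa}$. From $s\binom qs=q\binom{q-1}{s-1}$ the exponent of $p$ in $\binom qs$ is at least $b+\kappa-v_p(s)\ge b$, because $v_p(s)\le s\le\kappa$. In both cases $q\ge\kappa$.

**Step 5: a set homogeneous for all sizes.** Apply (4) to $F=\psi$. For $1\le s\le\kappa$ color each $s$-subset $S$ of $\{1,\dots,m\}$ by the tuple $(g_{j,S})_{s\le j\le\kappa}$; at most $|\Gamma|^\kappa$ colors occur. Put $r_\kappa=q$ and, for $s=\kappa,\kappa-1,\dots,1$, let $r_{s-1}\ge r_s$ be such that every coloring of the $s$-subsets of an $r_{s-1}$-element set with $|\Gamma|^\kappa$ colors has a homogeneous $r_s$-element subset (Ramsey). Let $R=r_0$, which depends only on $\Gamma$ and $q$. For $m\ge R$ choose an $R$-element set $Q_0\subseteq\{1,\dots,m\}$ and then successively $Q_s\subseteq Q_{s-1}$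 of size $r_s$, homogeneous for the coloring of $s$-subsets. The set $Q=Q_\kappa$ has size $q$ and is homogeneous for every $s=1,\dots,\kappa$. Write $g_{j,s}$ for the common value of $g_{j,S}$ over $S\subseteq Q$, $|S|=s$, and $g_{j,0}=g_{j,\emptyset}$.

**Step 6: evaluation.** At the input $1_Q$ the factors of (4) with $S\not\subseteq Q$ are $1$. For each $j$ the factors with $S\subseteq Q$ of equal size are equal and, by the ordering, adjacent up to factors $1$. There are $\binom qs$ of size $s$, so
$$\psi(1_Q)=\prod_{j=1}^{\kappa}\prod_{s=0}^{j}g_{j,s}^{\binom qs}=\prod_{j=1}^{\kappa}g_{j,\emptyset}=\psi(0^m),$$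
the middle equality because $E\mid\binom qs$ for $1\le s\le\kappa$, the last because at $0^m$ only the factors with $S=\emptyset$ survive. ∎

## 9. MAJORITY and all symmetric languages

*Proof of Theorem 3, necessity of (1).* Let $L$ be computed by programs over $M\in\mathbf{DO}\cap\overline{\mathbf G_{nil}}$. We combine freezing (Theorem 1) and flipping (Lemma 5).

**Step 1: constants.** Take $c,t$ from Theorem 1, then $q,R$ from Lemma 5 for the nilpotent group $\Gamma=G_M^t$, and put $C=c+R$. These depend only on $M$. If $M\in\overline{\mathbf G_p}$, then $\Gamma$ is a $p$-group and $q$ is taken to be a power of $p$.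

**Step 2: two inputs of weights $w$ and $w+q$ with the same output.** Fix $n$ and let $\phi$ be an $M$-program which, with some accepting set, recognizes $L\cap\{0,1\}^n$. Let $C\le w$ and $w+q\le n-C$. Let $\rho,\psi,h$ be as in Theorem 1, where $\rho$ fixes $\alpha$ ones and $\beta$ zeros, $\alpha+\beta\le c$. Then $w\ge C\ge\alpha$, and
$$n-\beta-w\ \ge\ C+q-\beta\ \ge\ R .$$
Of the $n-\alpha-\beta$ free positions fix $w-\alpha$ to $1$. There remain $m=n-\beta-w\ge R$ free positions. On them $\psi$ is a $\Gamma$-program: an instruction reading a fixed position becomes constant. By Lemma 5 there is a set $Q$ of $q$ of these $m$ positions such that setting the $m$ positions to $0^m$ or to $1_Q$ gives the same value of $\psi$. Both inputs are in $X_\rho$, so $\phi=h\circ\psi$ gives them the same output too. Their weights are $\alpha+(w-\alpha)=w$ and $w+q$. Hence $f_n(w)=f_n(w+q)$, which is (1). ∎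

*Proof of Theorem 2.* Step 2 above concerns one $n$ at a time: if some $M$-program with some accepting set recognizes $L\cap\{0,1\}^n$ for this $n$, then (1) holds for this $n$, with $C,q$ depending only on $M$. For MAJORITY, $f_n(w)=1$ iff $w\ge n/2$. Let $n\ge n_M:=2(C+q)$ and $w=\lceil n/2\rceil-1$. Then $w\ge\frac n2-1\ge C+q-1\ge C$ and
$$w+q\le\tfrac{n+1}2-1+q=\tfrac n2+q-\tfrac12\le n-C,$$
since $\frac n2\ge C+q$. But $f_n(w)=0$, whereas $w+q\ge\lceil n/2\rceil$ gives $f_n(w+q)=1$. So (1) fails, and no $M$-program with any accepting set recognizes $\mathrm{MAJORITY}\cap\{0,1\}^n$. Hence MAJORITY cannot be computed by any program over $\mathbf{DO}\cap\overline{\mathbf G_{nil}}$. ∎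

*Proof of Theorem 3, sufficiency of (1).* Assume (1). We count up to $C$ from both ends and modulo $q$.

**Step 1: the monoid.** Let $N=T_C\times T_C\times\mathbb Z_q$ with $T_C$ from Section 1. It is commutative, so $\mathcal J=\mathcal H$, and each regular $\mathcal J$-class is an $\mathcal H$-class containing an idempotent, i.e. a group, which is an orthodox subsemigroup. Thus $N\in\mathbf{DO}$. An element $i$ of a subgroup of $T_C$ equals one of its own multiples $\min((k+1)i,C)$ with $k\ge1$. For $0<i<C$ this is impossible, so $i\in\{0,C\}$ and $i$ is idempotent. A group all of whose elements are idempotent is trivial. So a subgroup of $N$ projects trivially to both copies of $T_C$ and embeds in $\mathbb Z_q$. It is abelian, and a $p$-group if $q$ is a power of $p$.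

**Step 2: the program.** Use one instruction per position, $0\mapsto(0,\min(1,C),0)$ and $1\mapsto(\min(1,C),0,1)$. On an input of weight $w$ the output is $(\min(w,C),\min(n-w,C),w\bmod q)$.

**Step 3: the output determines $f_n(w)$.** If the first coordinate is below $C$, it equals $w$. If the second is below $C$, it equals $n-w$. Otherwise $C\le w\le n-C$, and by (1) $f_n$ depends only on $w\bmod q$ on this range. Let $F_n$ be the set of triples of weights $w$ with $f_n(w)=1$. ∎

*Thresholds.* Let $f_n(w)=1$ iff $w\ge t(n)$. If $\min(t(n),n-t(n))$ is unbounded, then for given $C,q$ choose $n$ with $t(n)\ge C+1$ and $n-t(n)\ge C+q$. For $w=t(n)-1$ we have $w\ge C$ and $w+q\le n-C-1$, while $f_n(w)=0$ and $f_n(w+q)=1$; so (1) fails for every $C,q$. If the minimum is always at most $B$, then $f_n$ is constant on $[B+1,n-B-1]$: if $t(n)\le B$ it is $1$ there, and if $t(n)\ge n-B$ it is $0$ there. So (1) holds with $q=1$, $C=B+1$. ∎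

## 10. Inside $\mathbf{DS}$, every other monoid computes everything

*Proof of Theorem 4.* (a)⇒(b) is Theorem 2. (b)⇒(c) is immediate. For (c)⇒(a) we prove the contrapositive: if $M\in\mathbf{DS}\setminus(\mathbf{DO}\cap\overline{\mathbf G_{nil}})$, then every language $L\subseteq A^*$ is computed by programs over $M$. For $n=0$ use the empty program with $F=\{1\}$ or $F=\emptyset$. Let $n\ge1$ and $K=L\cap A^n$. If $K=\emptyset$, take $F=\emptyset$; so let $K\ne\emptyset$.

**Case 1: $M\notin\mathbf{DO}$.** Here a non-orthodox class lets us test equality of words. Some regular $\mathcal J$-class $J$, a subsemigroup because $M\in\mathbf{DS}$, contains idempotents $e,f$ with $ef$ not idempotent. Then $g:=efe\in J$ lies in $H_e$ by stability. Also $g\ne e$, since $efe=e$ would give $(ef)^2=(efe)f=ef$. (In $K_9$ this is the element $(1,1,1)$ of Section 1.)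

For $a\in A^n$ let $\phi_a$ be the program with output $e\,z_1\cdots z_n\,e$, where $z_i=1$ if $x_i=a_i$ and $z_i=f$ otherwise; the two factors $e$ are constant instructions. If $x=a$, the output is $e$. Otherwise at least one $z_i$ is $f$, and the output is $efe=g$. Concatenate the $\phi_a$, $a\in K$. In the group $H_e$ the output is $g$ to the number of $a\in K$ with $a\ne x$: this is $g^{|K|-1}$ if $x\in K$ and $g^{|K|}$ if $x\notin K$ (with $g^0=e$). These differ as $g\ne e$. So $F=\{g^{|K|-1}\}$ works.

**Case 2: $M$ has a non-nilpotent subgroup $H$ with identity $e$.** Here commutators give conjunctions that never die out. Let $N$ be the last term of the lower central series of $H$; it is not $\{e\}$, and $[N,H]=N$.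

Claim: for $1\le r\le n$, $a\in A^r$ and $h\in N$ there is a nonempty program $\Phi_{a,h}$ with instruction values in $H$ and output $h$ if $x_1\cdots x_r=a$, and $e$ otherwise. For $r=1$ one instruction suffices. For $h=e$ a constant instruction suffices. For the step from $a$ to $ab$ with $b\in A$, let $\Psi_g$, for $g\in H$, be the single instruction giving $g$ if $x_{r+1}=b$ and $e$ otherwise. For $h'\in N$ and $g\in H$ consider
$$\Phi_{a,h'^{-1}}\Psi_{g^{-1}}\Phi_{a,h'}\Psi_g .$$
If $x_1\cdots x_{r+1}=ab$, the output is $h'^{-1}g^{-1}h'g=[h',g]$. If $x_1\cdots x_r\ne a$, the two $\Phi$-parts give $e$ and the rest cancels. If $x_{r+1}\ne b$, the two $\Psi$-parts give $e$ and the rest cancels. So the output is $e$ in all other cases. In the same way $\Psi_{g^{-1}}\Phi_{a,h'^{-1}}\Psi_g\Phi_{a,h'}$ outputs $g^{-1}h'^{-1}gh'=[h',g]^{-1}$ if $x_1\cdots x_{r+1}=ab$, and $e$ otherwise. Since $N=[N,H]$, every $h\in N\setminus\{e\}$ is a product of elements $[h',g]^{\pm1}$, and concatenation gives $\Phi_{ab,h}$.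

Now fix $h\in N\setminus\{e\}$ and concatenate $\Phi_{a,h}$ over $a\in K$. The output is $h$ if $x\in K$ and $e$ otherwise. Take $F=\{h\}$. ∎

## 11. $B_2^1$: outside $\mathbf{DS}$ and still no MAJORITY

We saw in Section 2 that $B_2^1\notin\mathbf{DS}$. So $B_2^1$ violates (a) of Theorem 4, because $\mathbf{DO}\subseteq\mathbf{DS}$. We show that it satisfies (b), together with every monoid in the variety it generates.

*Proof of Proposition 5.* An element of $B_2^1$ is determined by what it does to the two states $1,2$. So we follow states. Fix a $B_2^1$-program, a restriction $\sigma$ and a start state $s\in\{1,2\}$, and let $\sigma_j(x)\in\{1,2,\bot\}$ be the state after $j$ instructions on $x\in X_\sigma$, where $\bot$ means undefined.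

**Step 1: as long as $\bot$ is impossible, the state depends on at most one free position.** Precisely: if $\sigma_j(x)\ne\bot$ for all $x\in X_\sigma$, then $\sigma_j$ is constant or a function of a single free position. Induct on $j$; $\sigma_0=s$ is constant. Let $j\ge1$. Since $\bot$ is permanent, $\sigma_{j-1}$ never takes the value $\bot$ either. Let instruction $j$ read position $i$.

If $i$ is fixed, then $\sigma_j$ is a function of $\sigma_{j-1}$ alone. If $\sigma_{j-1}$ is constant or depends only on position $i$, then $\sigma_j$ depends only on position $i$. Otherwise $\sigma_{j-1}$ is a nonconstant function of one free position $i'\ne i$, and $i$ is free. Then for each value of $x_i$ both states $1$ and $2$ occur before instruction $j$. Every element of $B_2^1$ other than the identity is undefined at some state and would produce $\bot$. So every $f_j(x_i)$ is the identity and $\sigma_j=\sigma_{j-1}$.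

**Step 2: fixing at most two further positions makes the final state constant.** If $\bot$ never occurs, then by Step 1 the final state depends on at most one free position; fix it. Otherwise let $j$ be the first instruction after which $\bot$ is possible. By Step 1, $\sigma_{j-1}$ depends on at most one free position, so $\sigma_j$ depends on at most two. Fix these so that $\sigma_j=\bot$; then the state stays $\bot$.

**Step 3: programs over powers.** Start with the empty restriction and treat the start states $1$ and $2$ in turn: fixing at most $4$ positions makes a $B_2^1$-program constant. Treat the coordinates in turn: fixing at most $4k$ positions makes a $(B_2^1)^k$-program constant.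

**Step 4: the variety.** Every monoid $M$ in the variety generated by $B_2^1$ divides some $(B_2^1)^k$, i.e. it is a quotient of a submonoid of it. A program over a quotient of a submonoid lifts, instruction by instruction, to a program over the big monoid recognizing the same language: choose preimages of the instruction values, and use the preimage of the accepting set. So it suffices to consider $(B_2^1)^k$-programs. Let $n>8k$. After at most $4k$ positions are fixed, MAJORITY is not constant: setting all free positions to $0$ gives weight at most $4k<n/2$, and setting them all to $1$ gives weight at least $n-4k\ge n/2$. By Step 3 no $(B_2^1)^k$-program recognizes $\mathrm{MAJORITY}\cap\{0,1\}^n$. So MAJORITY is not computed over this variety. ∎
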